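\title{Dendroids with $\frac12$-homogeneous hyperspace suspensions}

\begin{abstract}
The hyperspace suspension $\operatorname{HS}(X)$ of a continuum $X$ is obtained from the hyperspace of subcontinua of $X$ by shrinking the singletons to a point. For an arc it is a $2$-cell, which has exactly two orbits under its homeomorphism group. We construct a dendroid $X$, not an arc, whose hyperspace suspension also has exactly two orbits. In the example $\operatorname{HS}(X)\cong T\times Q$, where $Q$ is the Hilbert cube and $T$ is an explicit inverse limit of finite binary trees. The construction gives $2^{\aleph_0}$ pairwise non-homeomorphic smooth dendroids with this same hyperspace suspension. We also prove necessary conditions, which show that no dendrite other than an arc, and no dendroid with a strong center other than an arc, has this property.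
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{continuum} is a nonempty compact connected metric space. A continuum is \emph{hereditarily unicoherent} if the intersection of any two of its subcontinua is connected, and a \emph{dendroid} is an arcwise connected, hereditarily unicoherent continuum. For a continuum $X$, let $\mathcal C(X)$ be the space of all subcontinua of $X$ with the Hausdorff metric, and let $\mathcal F_1(X)=\{\{x\}:x\in X\}$. The \emph{hyperspace suspension} of $X$ is the quotient
\[
\operatorname{HS}(X)=\mathcal C(X)/\mathcal F_1(X),
\]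
and $F$ denotes the point to which $\mathcal F_1(X)$ is shrunk. Every subcontinuum can be grown from a singleton and then grown further to $X$, so $\mathcal C(X)$ resembles a cone with base $\mathcal F_1(X)$ and vertex $X$. Shrinking the base gives a space with two poles, $F$ and $X$.

The orbits of the homeomorphism group of a space $Z$ are the topologically different kinds of points of $Z$. The space is homogeneous if there is one orbit, and \emph{$\frac12$-homogeneous} if there are exactly two.

The basic example is the arc $I=[0,1]$. A subcontinuum $[a,a']$ has length $\ell=a'-a$ and midpoint $m=(a+a')/2$, with $|m-\frac12|\le(1-\ell)/2$. The map $[a,a']\mapsto(\ell,\ \ell(m-\frac12))$ sends all singletons to the origin, is injective on the other subcontinua, and has image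
\begin{equation}\label{eq:lens}
\{(\ell,y): 0\le\ell\le1,\ |y|\le\ell(1-\ell)/2\},
\end{equation}
a compact convex set with nonempty interior. So $\operatorname{HS}(I)$ is a $2$-cell, and it has two orbits: the interior, and the boundary circle, which consists of $F$ and the arcs that contain $0$ or $1$.

One ramification point destroys this. In a simple triod (three arcs with one common end point, the vertex, and otherwise disjoint), a subarc in the interior of a leg has a neighborhood in the hyperspace suspension homeomorphic to the plane; a subarc that contains an end point and misses the vertex has a neighborhood homeomorphic to a half-plane; and every neighborhood of a subtriod contains a $3$-cell, since the three legs can be varied independently. That makes at least three orbits. For a dendroid $X$ let $R(X)$ be the set of \emph{ramification points}, the vertices of simple triods contained in $X$, and for an arc $L$ let $i(L)$ be $L$ minus its two end points. The following result is known.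

\medskip
\noindent\textbf{(K)} \emph{If $X$ is a dendroid and there is an arc $L\subset X$ with $i(L)\cap R(X)=\emptyset$, then $\operatorname{HS}(X)$ is $\frac12$-homogeneous if and only if $X$ is an arc.}
\medskip

This covers, for instance, every nondegenerate dendroid with finitely many ramification points. At the other extreme, if $X$ is locally connected and every arc in $X$ has ramification points in its interior, then $\operatorname{HS}(X)$ is the Hilbert cube $Q=[0,1]^\infty$ (Lemma~\ref{lem:HSQ}), which has only one orbit. The evidence suggests a positive answer to the following question.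

\begin{quote}
\textbf{Question} \cite[Question (7.6)]{question}\textbf{.} If $X$ is a dendroid such that $\operatorname{HS}(X)$ is $\frac12$-homogeneous, must $X$ be an arc?
\end{quote}

The answer is no.

\begin{theorem}\label{thm:main}
There is a dendroid $X$, not an arc, such that $\operatorname{HS}(X)$ has exactly two orbits.
\end{theorem}

In a dendroid two points $x,y$ are the end points of a unique arc $[x,y]$, because the intersection of two arcs from $x$ to $y$ is a connected subset of each that contains $x$ and $y$; we put $[x,x]=\{x\}$. A dendroid $X$ is \emph{smooth} if, for some $p\in X$, the map $x\mapsto[p,x]$ from $X$ to $\mathcal C(X)$ is continuous. The space $T$ in the next theorem is the inverse limit of finite binary trees defined in Section~\ref{sec:construction}.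

\begin{theorem}\label{thm:many}
There are $2^{\aleph_0}$ pairwise non-homeomorphic dendroids $X$, all smooth and none an arc, whose hyperspace suspensions are all homeomorphic to one and the same $\frac12$-homogeneous space $T\times Q$.
\end{theorem}

A space $Y$ is \emph{connected im kleinen} (\emph{cik}) at $y$ if every neighborhood of $y$ contains a connected, not necessarily open, neighborhood of $y$. A point $c$ of a dendroid $X$ is a \emph{strong center} if there are nonempty open sets $U_1,U_2\subset X$ such that every subcontinuum meeting both $U_1$ and $U_2$ contains $c$.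

\begin{theorem}\label{thm:necessary}
Let $X$ be a dendroid, not an arc, such that $\operatorname{HS}(X)$ is $\frac12$-homogeneous.
\begin{itemize}
\item[(a)] $X$ is not locally connected, and $i(L)\cap R(X)\ne\emptyset$ for every arc $L\subset X$.
\item[(b)] The two orbits are the set of points at which $\operatorname{HS}(X)$ is cik and its complement $N$. The points $F$ and $X$ lie in the first orbit, and $X\in\overline N$.
\item[(c)] $X$ has no strong center.
\end{itemize}
\end{theorem}

So the answer to the question is yes for dendrites and for dendroids with a strong center, while by Theorem~\ref{thm:many} it is no even for smooth dendroids. Theorem~\ref{thm:necessary} is not used in the other two proofs. We prove it first, in Section~\ref{sec:necessary}, because it explains the shape of the example.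

The dendroid $X$ is an inverse limit of dendrites $D_k$, so $\operatorname{HS}(X)$ is an inverse limit of the Hilbert cubes $\operatorname{HS}(D_k)$. Each bonding map of the latter system factors as a map with contractible fibers followed by a fold; Section~\ref{sec:triod} shows this by hand for a triod, and Section~\ref{sec:admissible} in general. Any two inverse systems of Hilbert cubes with bonding maps of this form have homeomorphic limits (Section~\ref{sec:approx}). The simplest such system has limit $T\times Q$, whose orbits are found directly (Section~\ref{sec:orbits}).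

\section{A triod folded onto an arc}\label{sec:triod}

Let $Y$ be the triod formed by a \emph{stem} $I$ and two legs $I\times\{1\}$, $I\times\{2\}$, where the points $(0,1)$ and $(0,2)$ are identified with the end $b=1$ of the stem. Let $f:Y\to I$ send the stem to $0$ and $(x,i)$ to $x$. We describe the induced map $\Phi:\operatorname{HS}(Y)\to H=\operatorname{HS}(I)$, $A\mapsto f(A)$.

Over an arc $[a,t]$ with $0<a<t$ the map $\Phi$ has a two-point fiber, one copy of the arc in each leg. To separate the two points, let $Z\subset H$ consist of $F$ and the arcs $[0,t]$; this is one half of the boundary of the cell \eqref{eq:lens}, an arc from $F$ to $I$. Glue two copies of $H$ along $Z$ to get a $2$-cell $2H$, and let $q:2H\to H$ be the fold. Define $u:\operatorname{HS}(Y)\to 2H$ by recording the leg: if $\Phi(A)\notin Z$, then $A$ lies in a single leg $i$, and $u(A)$ is the point $f(A)$ of the $i$-th copy; if $\Phi(A)\in Z$, then $u(A)=\Phi(A)$. Thus $\Phi=qu$. The fibers of $u$ are as follows.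
\begin{itemize}
\item Over $[a,t]$ in the $i$-th copy, $0<a<t$: the single point $[a,t]\times\{i\}$.
\item Over $[0,t]$, $t>0$: a continuum $A$ with $f(A)=[0,t]$ contains $b$, so it is the union of $[s,1]$ in the stem with $[0,t_1]\times\{1\}$ and $[0,t_2]\times\{2\}$, where $s\in I$ and $\max(t_1,t_2)=t$. The fiber is the product of $I$ with the L-shaped arc $\{(t_1,t_2):\max(t_1,t_2)=t\}$. It contracts to the point $(s,t_1,t_2)=(0,t,t)$ by enlarging each $A$.
\item Over $F$: the point $F$ and the subarcs of the stem, a copy of the $2$-cell $\operatorname{HS}(I)$.
\end{itemize}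
So $\Phi$ is a map with contractible fibers followed by a fold. The map $f\times\mathrm{id}:Y\times Q\to I\times Q$ has the same form: first collapse the stem, which gives two copies of $I\times Q$ glued along $\{0\}\times Q$, and then fold.

A map between Hilbert cubes with contractible fibers is a uniform limit of homeomorphisms (fact (Q3) below). For the triod nothing of the kind is true: $\operatorname{HS}(Y)$ contains the $3$-cell of all triples $(s,t_1,t_2)$, while $2H$ is a $2$-cell. The remedy is to replace the arc $I$ by a dendrite $V$ without free arcs. Then all the spaces that occur are Hilbert cubes, $u$ can be approximated by homeomorphisms, and $\Phi$ becomes nearly indistinguishable from $f\times\mathrm{id}$. The fold cannot be approximated away, and it should not be: iterated infinitely often, it produces the Cantor set factor that makes the limit fail to be cik on one of the two orbits.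

\section{Preliminaries}\label{sec:prelim}

Maps are continuous. Two points are \emph{$\delta$-close} if their distance is at most $\delta$; two maps are $\delta$-close if their values at each point are. For a map $g$ of compact metric spaces, $\omega_g(\delta)=\sup\{d(gx,gy):d(x,y)\le\delta\}$, which tends to $0$ with $\delta$.

\subsection*{Hyperspaces}
Let $Y$ be a continuum and $d_H$ the Hausdorff metric. The space $\mathcal C(Y)$ is compact. For $O\subset Y$ open, the sets $\{A:A\subset O\}$ and $\{A:A\cap O\ne\emptyset\}$ are open. The diameter and the union $(A,B)\mapsto A\cup B$ are continuous. The quotient $\operatorname{HS}(Y)$ is compact and metrizable, and we identify $\operatorname{HS}(Y)\setminus\{F\}$ with the space $\mathcal C(Y)\setminus\mathcal F_1(Y)$ of nondegenerate subcontinua. A map $f:Y\to Y'$ induces a map $A\mapsto f(A)$ of hyperspaces that sends singletons to singletons, hence a map $\operatorname{HS}(f)$ with $\operatorname{HS}(f)(F)=F$. We write $\mathcal C(a,Y)=\{A\in\mathcal C(Y):a\in A\}$. For subcontinua $A\subset B$ there is an \emph{order arc} from $A$ to $B$: a map $\sigma:I\to\mathcal C(Y)$ with $\sigma(0)=A$,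 $\sigma(1)=B$, and $\sigma(s)\subset\sigma(t)$ for $s\le t$.

Three textbook facts about continua will be used. A continuum that is cik at every point is locally connected. A nondegenerate continuum with at most two non-cut points is an arc. If $O$ is a nonempty proper open subset of a continuum, every component of $\overline O$ meets the boundary $\operatorname{Fr}O$ (boundary bumping).

\subsection*{Inverse limits}
For compact metric spaces $Y_k$ and maps $f_k:Y_{k+1}\to Y_k$, the limit $Y=\varprojlim(Y_k,f_k)$ is the compact space of threads $x=(x_k)$, $f_k(x_{k+1})=x_k$, with projections $\pi_k$. A limit of continua is a continuum. If all $f_k$ are onto, so are all $\pi_k$. A thread is determined by any tail. Finally,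
\begin{equation}\label{eq:closed}
\text{if } A\subset Y \text{ is closed, then } x\in A \iff x_k\in\pi_k(A)\ \text{for all } k .
\end{equation}

\subsection*{Dendrites}
A \emph{Peano continuum} is a locally connected continuum, and a \emph{dendrite} is a Peano continuum that contains no simple closed curve. The dendrites are exactly the locally connected dendroids. Subcontinua of dendrites and one-point unions of finitely many dendrites are dendrites. A dendrite is an absolute retract. A point $v$ of a nondegenerate dendrite is an \emph{end point} if it has arbitrarily small open neighborhoods with one-point boundary; there are at least two end points. A \emph{free arc} in a space $Y$ is an arc $L$ such that $i(L)$ is open in $Y$. Wa\.zewski's universal dendrite is a nondegenerate dendrite without free arcs.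

Every Peano continuum admits a convex metric (Bing, Moise): a compatible metric in which any two points are joined by an arc isometric to an interval. In a dendrite with a convex metric every arc is isometric to an interval, since arcs are unique.

\begin{lemma}\label{lem:lip}
Let $D$ be a dendrite with a convex metric $d$. Let $v\in D$, $\varepsilon>0$, $K\in\mathcal C(D)$.
\begin{itemize}
\item[(i)] $A\mapsto A^\varepsilon=\{x:d(x,A)\le\varepsilon\}$ is a $1$-Lipschitz map $\mathcal C(D)\to\mathcal C(D)$.
\item[(ii)] $x\mapsto[v,x]$ is a $1$-Lipschitz map $D\to\mathcal C(D)$.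
\item[(iii)] There is a $1$-Lipschitz retraction $\rho:D\to K$ with $\rho(x)\in[x,y]$ for all $x\in D$, $y\in K$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The set $A^\varepsilon$ is closed and is a union of arcs starting in $A$, so it is a continuum. Let $d_H(A,A')=\eta$ and $x\in A^\varepsilon$. Choose $a\in A$ with $d(x,a)\le\varepsilon$ and $a'\in A'$ with $d(a,a')\le\eta$. Then $[a',x]$ has length at most $\varepsilon+\eta$, so it contains a point $y$ with $d(a',y)\le\varepsilon$ and $d(y,x)\le\eta$. Thus $x$ is $\eta$-close to $(A')^\varepsilon$, and the roles of $A$ and $A'$ can be exchanged.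

(ii) The set $[v,x]\cap[v,y]$ is connected, so it is an arc $[v,m]$. The arcs $[m,x]$ and $[m,y]$ meet only in $m$, so their union is $[x,y]$. A point of $[v,y]$ outside $[v,x]$ lies in $[m,y]$, within $d(x,y)$ of $m\in[v,x]$; the same holds with $x,y$ exchanged.

(iii) For $y\in K$ let $z$ be the first point of $[x,y]$ in $K$. If $y'\in K$ gives $z'$, then $[z,z']\subset K$ and $[x,z]\cap K=\{z\}$, so $[x,z]\cup[z,z']=[x,z']$; as $[x,z']$ meets $K$ only in $z'$, we get $z=z'$. Put $\rho(x)=z$. If $\rho(x)\neq\rho(x')$, then $[x,\rho(x)]$ and $[x',\rho(x')]$ are disjoint, because every point $w$ of the first has $\rho(w)=\rho(x)$ and every point $w$ of the second has $\rho(w)=\rho(x')$. Hence $[x,x']=[x,\rho(x)]\cup[\rho(x),\rho(x')]\cup[\rho(x'),x']$ and $d(\rho(x),\rho(x'))\le d(x,x')$.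
\end{proof}

\subsection*{The Hilbert cube}
A compact metric space is an \emph{absolute retract} (AR) exactly when it is homeomorphic to a retract of $Q$; an AR is contractible. A closed subset $A$ of a compact metric space $Y$ is a \emph{Z-set} if for every $\varepsilon>0$ there is a map $Y\to Y\setminus A$ that is $\varepsilon$-close to the identity. The notion does not depend on the metric and is preserved by homeomorphisms; a face $\{0\}\times Q$ of $I\times Q$ is the typical example. A compactum $A\subset Q$ has \emph{trivial shape} (the shape of a point) if it contracts to a point inside each of its neighborhoods in $Q$; this does not depend on the embedding, and contractible compacta have trivial shape. A surjection of compacta is \emph{cell-like} (\emph{CE}) if its fibers have trivial shape. We use the following published facts.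
\begin{itemize}
\item[(Q1)] $Q$ is homogeneous (Keller 1931). Points of $Q$ are Z-sets, and a union of two Z-sets of $Q$ is a Z-set.
\item[(Q2)] (Anderson, Barit; see \cite[Ch.~6]{vanMill}.) A homeomorphism between Z-sets of $Q$ extends to a homeomorphism of $Q$. For each $\eta>0$ there is $\zeta>0$ such that, if $a,a':A\to Q$ are $\zeta$-close embeddings of a compactum onto Z-sets, then $\gamma a=a'$ for some homeomorphism $\gamma$ of $Q$ that is $\eta$-close to the identity.
\item[(Q3)] (Chapman \cite{ChapmanCBMS}.) A CE map between copies of $Q$ is a uniform limit of homeomorphisms.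
\item[(Q4)] (Chapman \cite{ChapmanFM}.) Z-sets $A,B\subset Q$ have the same shape if and only if $Q\setminus A\cong Q\setminus B$.
\item[(Q5)] (Toru\'nczyk \cite{Torunczyk}.) A compact AR $Y$ is homeomorphic to $Q$ if, for every $n$, any two maps $I^n\to Y$ can be approximated by maps with disjoint images. This holds if for each $\varepsilon>0$ there are maps $\varphi,\psi:Y\to Y$, $\varepsilon$-close to the identity, with disjoint images: compose the first map with $\varphi$ and the second with $\psi$.
\item[(Q6)] (West 1970.) $K\times Q\cong Q$ for every finite tree $K$.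
\item[(Q7)] (Curtis and Schori \cite{CurtisSchori}.) $\mathcal C(D)\cong Q$ for every nondegenerate Peano continuum $D$ without free arcs.
\end{itemize}

\section{Dendrites without free arcs}\label{sec:dendrites}

In this section $D$ is a nondegenerate dendrite without free arcs, with a convex metric $d$. We show that the cell $H$ and the boundary arc $Z$ of Section~\ref{sec:triod} turn into a Hilbert cube and a face of it.

\begin{lemma}\label{lem:HSQ}
$\operatorname{HS}(D)\cong Q$.
\end{lemma}

\begin{proof}
By (Q7), $\mathcal C(D)\cong Q$. The map $A\mapsto A^\varepsilon$ is $\varepsilon$-close to the identity and its values are nondegenerate, so $\mathcal F_1(D)$ is a Z-set in $\mathcal C(D)$. It is homeomorphic to the AR $D$, so it has trivial shape. A point $z\in Q$ is a Z-set, and (Q4) gives $\mathcal C(D)\setminus\mathcal F_1(D)\cong Q\setminus\{z\}$. The one-point compactifications of these spaces are $\operatorname{HS}(D)$ and $Q$.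
\end{proof}

\begin{lemma}\label{lem:CvQ}
$\mathcal C(v,D)\cong Q$ for every $v\in D$.
\end{lemma}

\begin{proof}
For $A\in\mathcal C(D)$ put $r(A)=\bigcup_{a\in A}[v,a]$. This set is connected, and it is closed: if $z_n\in[v,a_n]$, $z_n\to z$, and (along a subsequence) $a_n\to a\in A$, then $z\in[v,a]$ by Lemma~\ref{lem:lip}(ii). The same lemma shows that $r$ is $1$-Lipschitz. If $v\in A$, then $[v,a]\subset A$ for each $a\in A$, since $A$ is arcwise connected, and so $r(A)=A$. Thus $\mathcal C(v,D)$ is a retract of $\mathcal C(D)\cong Q$, hence an AR.

To apply (Q5) we push the space in two directions: toward continua with nonempty interior and toward continua with empty interior. Let $\varepsilon>0$, let $a_1,\dots,a_n$ be an $\varepsilon$-net in $D$ with some $a_i\ne v$, let $K$ be the finite tree $\bigcup_i[v,a_i]$, and let $\rho:D\to K$ be as in Lemma~\ref{lem:lip}(iii). If $d(x,a_i)\le\varepsilon$, then $\rho(x)\in[x,a_i]$, so $\rho$ is $\varepsilon$-close to the identity. Hence $\varphi(A)=A^\varepsilon$ and $\psi(A)=\rho(A)\ni\rho(v)=v$ are self-maps of $\mathcal C(v,D)$ that are $\varepsilon$-close to the identity. Each $\varphi(A)$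 has nonempty interior in $D$. Each $\psi(A)$ lies in $K$, and $K$ has empty interior. Indeed, let $G\subset K$ be nonempty and open in $D$. As $D$ has no isolated point, $G$ is infinite and contains a point that is not a vertex of $K$. An open interval $J\subset G$ around this point in an edge is open in $K$, say $J=K\cap O$ with $O$ open in $D$, and then $J=G\cap O$ is open in $D$. A closed subarc of $J$ is a free arc of $D$, a contradiction. So $\varphi$ and $\psi$ have disjoint images.
\end{proof}

The only degenerate member of $\mathcal C(v,D)$ is $\{v\}$, so the quotient map embeds $\mathcal C(v,D)$ in $\operatorname{HS}(D)$. Its image $Z$ consists of $F$ and the nondegenerate continua that contain $v$, and $Z\cong Q$.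

\begin{lemma}\label{lem:Zset}
If $v$ is an end point of $D$, then $Z$ is a Z-set in $H=\operatorname{HS}(D)$.
\end{lemma}

The natural move is to cut a small neighborhood of $v$ off every continuum. This shrinks the small continua near $v$ to points, that is, to $F\in Z$, so we first move all of $H$ away from $F$.

\begin{proof}
Fix a metric on $H$ and $\varepsilon>0$. The quotient map $\kappa:\mathcal C(D)\to H$ is uniformly continuous; choose $\delta>0$ with $\omega_\kappa(\delta)\le\varepsilon/2$. By Lemma~\ref{lem:HSQ} and (Q1) there is a map $\alpha:H\to H\setminus\{F\}$ that is $\frac\varepsilon2$-close to the identity. The set $\alpha(H)$ is a compact family of nondegenerate continua, so their diameters are at least some $\lambda>0$. Let $O$ be an open neighborhood of $v$ with $\operatorname{Fr}O=\{x\}$ and $\operatorname{diam}\overline O<\min(\delta,\lambda)$. Let $\rho:D\to D\setminus O$ send $\overline O=O\cup\{x\}$ to $x$ and fix $D\setminus O$. It is continuous, being defined consistently on two closed sets, and it is $\delta$-close to the identity. For $A\in\alpha(H)$ the continuum $\rho(A)$ misses $v$. It is nondegenerate: $\rho(A)=\{y\}$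 would give $A=\{y\}$ if $y\ne x$ and $A\subset\overline O$ if $y=x$, and both contradict $\operatorname{diam}A\ge\lambda$. So $B\mapsto\kappa(\rho(\alpha(B)))$ maps $H$ into $H\setminus Z$ and is $\varepsilon$-close to the identity.
\end{proof}

\begin{remark}\label{rem:cut}
The lemma fails at a cut point. If $D\setminus\{v\}$ is the union of disjoint nonempty open sets $U_1,U_2$, then every continuum meeting both contains $v$, so $Z$ has nonempty interior. A Z-set has empty interior, since a map close to the identity cannot move the center of a ball out of the ball.
\end{remark}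

\section{What an example must look like}\label{sec:necessary}

\begin{proof}[Proof of Theorem~\ref{thm:necessary}]
The dendroid $X$ is nondegenerate, since otherwise $\operatorname{HS}(X)$ is a point.

\smallskip
\emph{Part (a).} By (K), $i(L)\cap R(X)\ne\emptyset$ for every arc $L$. If $L$ were a free arc and $x\in i(L)\cap R(X)$, a small triod with vertex $x$ would lie in the open interval $i(L)$; so $X$ has no free arc. If $X$ were locally connected, it would be a nondegenerate dendrite without free arcs, and $\operatorname{HS}(X)\cong Q$ would have one orbit by Lemma~\ref{lem:HSQ} and (Q1).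

\smallskip
\emph{The space is cik at $F$ and at $X$.} If $\mathcal O\supset\mathcal F_1(X)$ is open in $\mathcal C(X)$, the diameter is bounded below by a positive number on the compact set $\mathcal C(X)\setminus\mathcal O$. So the images of the sets $\{A:\operatorname{diam}A<\varepsilon\}$ form a neighborhood base at $F$. They are connected, since an order arc from a singleton to $A$ joins $F$ to $A$ through subcontinua of $A$. A small ball about $X$ is connected too: an order arc from $A$ to $X$ consists of continua $E\supset A$, and $d_H(E,X)\le d_H(A,X)$.

\smallskip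
\emph{Non-cik points near $F$.} By (a), $X$ is not cik at some point $x_0$. Let $G$ be a neighborhood of $x_0$ that contains no connected neighborhood of $x_0$, let $O\ni x_0$ be open with $\overline O\subset G$, and let $K$ be the component of $x_0$ in $\overline O$. Then $K$ is not a neighborhood of $x_0$; in particular $O\ne X$. Choose $x_n\to x_0$ in $O\setminus K$, and let $K_n\ne K$ be the component of $x_n$ in $\overline O$. Let $\eta>0$ be so small that the closed ball $B$ of radius $2\eta$ about $x_0$ lies in $O$, and consider only $n$ with $d(x_n,x_0)<\eta$. By boundary bumping $K_n$ contains a point of $\operatorname{Fr}O$, which lies outside $B$, so $\operatorname{diam}K_n>\eta$. An order arc from $\{x_n\}$ to $K_n$ therefore contains a continuum $A_n$ with $x_n\in A_n\subset K_n$ and $\operatorname{diam}A_n=\eta$, and $A_n\subset B$. Passing to a subsequence, $A_n\to A$, where $x_0\in A\subset B\subset O$ and $\operatorname{diam}A=\eta$.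

Suppose $\operatorname{HS}(X)$ is cik at $A$. Then the open set of nondegenerate continua contained in $O$ contains a connected neighborhood $\mathcal U$ of $A$, and $A_n\in\mathcal U$ for some $n$. The union $S=\bigcup\mathcal U$ is connected. Otherwise $S=P_1\cup P_2$ with $P_1,P_2$ disjoint, nonempty and open in $S$; each $E\in\mathcal U$ lies in exactly one $P_j$, and the sets $\{E\in\mathcal U:E\cap P_j\ne\emptyset\}$, $j=1,2$, are disjoint, nonempty, open in $\mathcal U$, and cover $\mathcal U$. Now $S\subset O$ is connected and contains $x_0\in K$ and $x_n\in K_n$, which lie in different components of $\overline O$. This contradiction shows $A\in N$. As $\eta$ is arbitrarily small, $F\in\overline N$.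

\smallskip
\emph{Part (b).} The set $N$ and its complement are nonempty and invariant under homeomorphisms, so they are the two orbits, and $F$, $X$ lie in the complement of $N$. The set $\overline N$ is invariant and contains $F$, so it contains the orbit of $F$, and in particular $X$.

\smallskip
\emph{Part (c).} Let $c$ be a strong center, witnessed by $U_1,U_2$. The set $\mathcal W$ of nondegenerate continua meeting both $U_1$ and $U_2$ is an open neighborhood of $X$, and all its members contain $c$. Let $A\in\mathcal W$, let $\mathcal B\subset\mathcal W$ be a $d_H$-ball about $A$, and let $A'\in\mathcal B$. Then $A\cup A'$ is a continuum, since $c\in A\cap A'$. If $A\subset E\subset A\cup A'$ or $A'\subset E\subset A\cup A'$, then $d_H(E,A)\le d_H(A',A)$: every point of $E$ is that close to $A$, and every point of $A$ is in $E$ or that close to $A'\subset E$. So order arcs from $A$ and from $A'$ to $A\cup A'$ join $A$ to $A'$ in $\mathcal B$. All small balls about $A$ are connected, so $A\notin N$. Thus $\mathcal W\cap N=\emptyset$, which contradicts $X\in\overline N$.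
\end{proof}

The theorem suggests a design. Let $X$ have a special point $p$ away from which it is locally a product of a dendrite without free arcs and a Cantor set. The nondegenerate continua missing $p$ are then candidates for the orbit $N$, and the continua containing $p$, together with $F$, for the cik orbit. The condition $X\in\overline N$ demands that $X$ be approximable by continua that miss $p$. So the Cantor set of branches cannot simply be joined at $p$ (Remark~\ref{rem:nostem}); most of the joining has to happen before $p$ is reached, at points closer and closer to $p$.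

\section{The dendroid $X$ and the model $T$}\label{sec:construction}

Let $V$ be a nondegenerate dendrite, $v$ an end point of $V$, and $b\in V\setminus\{v\}$. Put $D_1=V$ and
\[
D_{k+1}=\bigl(V\sqcup D_k\times\{1,2\}\bigr)\big/\bigl(b\sim(v,1)\sim(v,2)\bigr),
\]
where the base point of $D_{k+1}$, again called $v$, is the point $v$ of the \emph{stem} $V$. Define $f_k:D_{k+1}\to D_k$ by $f_k(V)=\{v\}$ and $f_k(x,i)=x$. Then $f_k$ is onto, $f_k(v)=v$, and
\begin{equation}\label{eq:pieces}
f_k^{-1}(v)=V,\qquad D_{k+1}\setminus\{b\}=(V\setminus\{b\})\ \cup\ (D_k\setminus\{v\})\times\{1\}\ \cup\ (D_k\setminus\{v\})\times\{2\},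
\end{equation}
a disjoint union of three open sets. Let
\[
X=X(V,v,b)=\varprojlim(D_k,f_k),\qquad p=(v,v,\dots).
\]
For $(V,v,b)=(I,0,1)$ we write $T_k$, $g_k$, $T$ in place of $D_k$, $f_k$, $X$, and we keep the letters $v$ and $p$. The $T_k$ are finite binary trees (Figure~\ref{fig:trees}), and $g_1$ is the map of Section~\ref{sec:triod}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[very thick] (0,0)--(0,1);
\draw[very thick] (3.5,0)--(3.5,1);
\draw (3.5,1)--(2.9,2) (3.5,1)--(4.1,2);
\draw[very thick] (8,0)--(8,1);
\draw (8,1)--(7.2,2) (8,1)--(8.8,2) (7.2,2)--(6.8,3) (7.2,2)--(7.6,3) (8.8,2)--(8.4,3) (8.8,2)--(9.2,3);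
\fill (0,0) circle (2pt) node[left] {$v$};
\fill (3.5,0) circle (2pt) node[left] {$v$};
\fill (8,0) circle (2pt) node[left] {$v$};
\node[right] at (3.5,0.9) {$b$};
\node[right] at (8,0.9) {$b$};
\node at (0,-0.6) {$T_1$};
\node at (3.5,-0.6) {$T_2$};
\node at (8,-0.6) {$T_3$};
\draw[->] (2.4,0.6)--(1.0,0.6) node[midway,above] {$g_1$};
\draw[->] (6.6,0.6)--(5.2,0.6) node[midway,above] {$g_2$};
\end{tikzpicture}
\caption{The trees $T_1,T_2,T_3$, with the stems drawn thick. The map $g_k$ collapses the stem of $T_{k+1}$ to $v$ and sends each of the two copies of $T_k$ above the stem identically onto $T_k$. Replacing every edge by a copy of the dendrite $V$, with the lower vertex at $v$ and the upper vertex at $b$, gives $D_1,D_2,D_3$.}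
\label{fig:trees}
\end{figure}

\begin{lemma}\label{lem:Dk}
Each $D_k$ is a nondegenerate dendrite with end point $v$. If $V$ has no free arc, then no $D_k$ has one.
\end{lemma}

\begin{proof}
By induction $D_{k+1}$ is a one-point union of three dendrites. A neighborhood of $v$ in $V$ whose closure misses $b$ is a neighborhood of $v$ in $D_{k+1}$ with the same boundary, so $v$ is an end point; this is where $b\ne v$ is used. If $L$ is a free arc in $D_{k+1}$, then $i(L)\setminus\{b\}$ contains an open interval $J$ that is open in $D_{k+1}$. It lies in one of the three sets in \eqref{eq:pieces}, and a closed subarc of $J$ is a free arc in $V$ or in a copy of $D_k$.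
\end{proof}

For $k\ge1$ let $C_k=\{1,2\}^{\{k,k+1,\dots\}}$, a Cantor set. For $y\in D_k$ and $c\in C_k$ let $e_k(y,c)\in X$ be the thread with $x_k=y$ and $x_{j+1}=(x_j,c_j)$ for $j\ge k$. The map $e_k:D_k\times C_k\to X$ is continuous, because each coordinate is, and $e_k(\cdot,c)$ embeds $D_k$ in $X$.

\begin{proposition}\label{prop:dendroid}
$X$ is a dendroid and is not an arc. For all $x\in X$ and all $k$, $\pi_k([p,x])=[v,x_k]$.
\end{proposition}

\begin{proof}
\emph{Hereditary unicoherence.} Let $A,B$ be subcontinua with $A\cap B\ne\emptyset$. By \eqref{eq:closed}, $A\cap B=\varprojlim\bigl(\pi_k(A)\cap\pi_k(B)\bigr)$. The sets $\pi_k(A)\cap\pi_k(B)$ are nonempty, and they are continua because $D_k$ is hereditarily unicoherent. So $A\cap B$ is a continuum.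

\emph{Arcs from $p$.} Let $x\ne p$. Order each $[v,x_k]$ from $v$ to $x_k$. We claim that $f_k$ restricts to a nondecreasing surjection $[v,x_{k+1}]\to[v,x_k]$. If $x_k=v$, then $x_{k+1}\in V$, so $[v,x_{k+1}]\subset V$ is sent to $\{v\}$. If $x_k\ne v$, then $x_{k+1}=(x_k,i)$ for some $i$, and $[v,x_{k+1}]=[v,b]\cup[v,x_k]\times\{i\}$; the map $f_k$ collapses the first piece to $v$ and is the identity on the second. So $J=\varprojlim[v,x_k]$ is a subcontinuum of $X$ that contains $p$ and $x$, and $\pi_k(J)=[v,x_k]$.

For $y,z\in J$ write $y<z$ if $y_k<z_k$ for some $k$. Since the bonding maps are nondecreasing, $y_k<z_k$ implies $y_j<z_j$ for $j\ge k$ and $y_j\le z_j$ for $j<k$. Hence $<$ is a linear order on $J$, with first element $p$ and last element $x$. For $z\in J$ the sets $\{y:y<z\}=\bigcup_k\{y:y_k<z_k\}$ and $\{y:y>z\}=\bigcup_k\{y:y_k>z_k\}$ are open in $J$, and both are nonempty if $z\ne p,x$. So every point of $J$ other than $p$ and $x$ is a cut point, and $J$ is an arc from $p$ to $x$. Any two points of $X$ lie in a union of two arcs through $p$, so $X$ is arcwise connected.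

\emph{Not an arc.} $X$ contains a copy of $D_2$, and the arcs $[b,v]$, $[v,b]\times\{1\}$, $[v,b]\times\{2\}$ form a simple triod in $D_2$.
\end{proof}

The next lemma gives the local structure asked for at the end of Section~\ref{sec:necessary}. Let $L_k=\{x\in X:x_k\ne v\}$ and $B_k=X\setminus L_k=\pi_k^{-1}(v)$.

\begin{lemma}\label{lem:local}
\begin{itemize}
\item[(i)] The sets $L_k$ are open, $L_k\subset L_{k+1}$, $\bigcup_kL_k=X\setminus\{p\}$, and $e_k$ restricts to a homeomorphism $(D_k\setminus\{v\})\times C_k\to L_k$.
\item[(ii)] The sets $B_k$ are connected and form a neighborhood base at $p$.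
\end{itemize}
\end{lemma}

\begin{proof}
(i) The first three claims follow from $f_k(v)=v$. If $x\in L_k$ and $j\ge k$, then $x_j\ne v$, so by \eqref{eq:pieces} there is a unique $c_j\in\{1,2\}$ with $x_{j+1}=(x_j,c_j)$. It is locally constant in $x$, since the sets $(D_j\setminus\{v\})\times\{i\}$ are open in $D_{j+1}$. The map $x\mapsto(x_k,(c_j)_{j\ge k})$ is a continuous inverse of $e_k$.

(ii) $B_k=\pi_{k+1}^{-1}(V)$ contains the open set $\pi_{k+1}^{-1}(V\setminus\{b\})\ni p$. If $x\in B_k$, then $\pi_k([p,x])=[v,x_k]=\{v\}$, so $[p,x]\subset B_k$; hence $B_k$ is connected. The $B_k$ are compact and decreasing with intersection $\{p\}$, so every open set containing $p$ contains some $B_k$.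
\end{proof}

We call $c\in C_k$ the \emph{address} of $e_k(y,c)\in L_k$, and $(D_k\setminus\{v\})\times\{c\}$ a \emph{slice}. A connected subset of $L_k$ lies in one slice.

\begin{remark}\label{rem:nostem}
The stems are what keeps $p$ from being a strong center. The continuum $A_k=e_k(D_k\times\{c\})$ misses $p$, because its $(k+1)$-st projection $D_k\times\{c_k\}$ misses $v$; and $A_k\to X$ in $\mathcal C(X)$, because $\pi_j(A_k)=D_j$ for $j\le k$. Now omit the stems: let $D'_1=V$, let $D'_{k+1}$ be two copies of $D'_k$ joined at $v$, with the fold as bonding map, and let $X'$ be the limit. It is hereditarily unicoherent by the argument above, and each of its points lies in a copy of $V$ through $p$, so $X'$ is a dendroid, and it is not an arc if $V$ is not. In $X'$ a thread with one coordinate equal to $v$ is $p$. So a continuum $A$ missing $p$ has $\pi_2(A)\subset(V\setminus\{v\})\times\{i\}$ for a single $i$, and the sets $\pi_2^{-1}((V\setminus\{v\})\times\{i\})$, $i=1,2$, show that $p$ is a strong center. By Theorem~\ref{thm:necessary}(c), $\operatorname{HS}(X')$ is not $\frac12$-homogeneous.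
\end{remark}

\section{The two orbits of $T\times Q$}\label{sec:orbits}

Away from $p$ the space $T$ is locally a finite tree times a Cantor set. Multiplying by $Q$ erases the difference between the points of a tree, by (Q6). To use this we need homeomorphisms of a slice times $Q$ that extend over $T\times Q$, which is why the next lemma asks for compact support.

\begin{lemma}\label{lem:compactsupport}
Let $M$ be a connected open subset of $Q$ and $z,z'\in M$. There is a homeomorphism of $M$ that takes $z$ to $z'$ and is the identity outside a compact subset of $M$.
\end{lemma}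

\begin{proof}
Such compactly supported homeomorphisms form a group. Its orbits partition the connected space $M$, so it suffices to show that every orbit is open. Let $z\in M$; by (Q1) we may assume $z=(0,0,\dots)$. Choose $n$ and $0<\varepsilon<1$ with $B=[0,\varepsilon]^n\times\prod_{i>n}I\subset M$. Then $B\cong Q$ and $\operatorname{Fr}B=\bigcup_{i\le n}\{x\in B:x_i=\varepsilon\}$. Each set in this union is a Z-set of $B$ (multiply $x_i$ by a number slightly less than $1$), so by (Q1) $\operatorname{Fr}B\cup\{z''\}$ is a Z-set of $B$ for every $z''\in B$. If $z''$ is in the interior $B\setminus\operatorname{Fr}B\ni z$, then (Q2) gives a homeomorphism of $B$ that fixes $\operatorname{Fr}B$ pointwise and takes $z$ to $z''$. Extended by the identity, it is a homeomorphism of $M$ supported in $B$. So the orbit of $z$ contains a neighborhood of $z$.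
\end{proof}

\begin{proposition}\label{prop:orbits}
$T\times Q$ has exactly two orbits: $\{p\}\times Q$, where it is cik, and $(T\setminus\{p\})\times Q$, where it is not.
\end{proposition}

\begin{proof}
We use Lemma~\ref{lem:local} for $T$. The products of the sets $B_k$ with connected neighborhoods of $t$ in $Q$ show that $T\times Q$ is cik at $(p,t)$. Let $x\in L_k$. A connected subset of the open set $L_k\times Q$ lies in some $(T_k\setminus\{v\})\times\{c\}\times Q$, which has empty interior because $C_k$ has no isolated point. So $T\times Q$ is not cik at $(x,t)$, and no orbit meets both sets. The set $\{p\}\times Q$ lies in one orbit by (Q1).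

Take two points of $(T\setminus\{p\})\times Q$, choose $k$ with both in $L_k\times Q$, and write them $(y,c,t)$ and $(y',c',t')$ in the coordinates $(T_k\setminus\{v\})\times C_k\times Q$.

\emph{Changing the address.} For $n\ge k$ let $\theta_n$ be the permutation of $\{1,2\}$ with $\theta_n(c_n)=c'_n$. Let $\Theta_n$ be the identity of $T_n$ for $n\le k$, and for $n\ge k$ let $\Theta_{n+1}$ be the identity on the stem and $\Theta_{n+1}(x,i)=(\Theta_n(x),\theta_n(i))$. By induction each $\Theta_n$ is a homeomorphism that fixes $v$; the definition of $\Theta_{n+1}$ is consistent at $b$ because $\Theta_{n+1}(v,i)=(v,\theta_n(i))=b$. For $n\ge k$ both $g_n\Theta_{n+1}$ and $\Theta_ng_n$ send the stem to $v$ and $(x,i)$ to $\Theta_n(x)$, and for $n<k$ both equal $g_n$. So the $\Theta_n$ induce a homeomorphism $\Theta$ of $T$, and $\Theta\times\mathrm{id}_Q$ takes $(y,c,t)$ to $(y,c',t)$.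

\emph{Moving within a slice.} The space $M=(T_k\setminus\{v\})\times Q$ is connected, since $v$ is the free end of the stem, and is open in $T_k\times Q\cong Q$. Lemma~\ref{lem:compactsupport} gives a homeomorphism $\gamma$ of $M$ with $\gamma(y,t)=(y',t')$ that is the identity outside a compact set $S$. Then $\gamma\times\mathrm{id}_{C_k}$ is a homeomorphism of the open set $L_k\times Q\cong M\times C_k$ that is the identity outside the compact set $S\times C_k$. It extends by the identity to a homeomorphism of $T\times Q$, which takes $(y,c',t)$ to $(y',c',t')$.
\end{proof}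

\begin{remark}
The dendroid $T$ does not itself answer the question. In $L_1\cong(0,1]\times C_1$ a small triod would lie in a slice, which is an interval, so an arc $[\frac13,\frac23]\times\{c\}$ contains no ramification point, and $\operatorname{HS}(T)$ is not $\frac12$-homogeneous by (K).
\end{remark}

\section{Factoring the bonding maps}\label{sec:admissible}

We now name the structure found in Section~\ref{sec:triod}.

\begin{definition}
A \emph{standard pair} is a pair $(H,Z)$ with $H\cong Q$, $Z\cong Q$, and $Z$ a Z-set in $H$. Its \emph{double} $2H$ is the union of two copies of $H$ glued along $Z$, with fold map $q:2H\to H$; we regard $Z$ as a subset of $2H$. For standard pairs $(H',Z')$ and $(H,Z)$, a map $\Phi:H'\to H$ is \emph{admissible} if $\Phi=qu$, where $u:H'\to2H$ is CE, $u(Z')=Z$, and $u|_{Z'}:Z'\to Z$ is CE.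
\end{definition}

By (Q2) any two standard pairs are homeomorphic as pairs. In particular $(H,Z)\cong(Q\times I,Q\times\{0\})$, and so $2H\cong Q\times[-1,1]\cong Q$. The fold satisfies $q^{-1}(z)=\{z\}$ for $z\in Z$, and an admissible map sends $Z'$ onto $Z$.

\begin{proposition}\label{prop:model}
The pairs $(E_k,W_k)=(T_k\times Q,\{v\}\times Q)$ are standard, and the maps $\Psi_k=g_k\times\mathrm{id}_Q$ are admissible.
\end{proposition}

\begin{proof}
$E_k\cong Q$ by (Q6). The map of $T_k$ that sends a point $s$ of the stem to $\max(s,\eta)$ and fixes all other points misses $v=0$; its product with $\mathrm{id}_Q$ shows that $W_k$ is a Z-set. The double is $2E_k=(T_k\cup_vT_k)\times Q$, and $\Psi_k=q\circ(\chi\times\mathrm{id}_Q)$, where $\chi:T_{k+1}\to T_k\cup_vT_k$ collapses the stem. The fibers of $\chi\times\mathrm{id}_Q$ are points and arcs $I\times\{t\}$, and its restriction to $W_{k+1}$ is a homeomorphism onto $W_k$.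
\end{proof}

\begin{proposition}\label{prop:hyper}
Suppose $V$ has no free arc. Let $H_k=\operatorname{HS}(D_k)$ and let $Z_k$ be the image of $\mathcal C(v,D_k)$. The pairs $(H_k,Z_k)$ are standard, and the maps $\Phi_k=\operatorname{HS}(f_k)$ are admissible.
\end{proposition}

\begin{proof}
The pairs are standard by Lemmas \ref{lem:Dk}, \ref{lem:HSQ}, \ref{lem:CvQ} and \ref{lem:Zset}. Fix $k$ and write $D,H,Z$ for level $k$, $D',H',Z'$ for level $k+1$, and $f,\Phi$ for $f_k,\Phi_k$.

\emph{Definition of $u$.} For $i=1,2$ let $\mathcal O_i$ be the set of nondegenerate continua contained in $(D\setminus\{v\})\times\{i\}$; it is open in $H'$. We have $\Phi^{-1}(H\setminus Z)=\mathcal O_1\cup\mathcal O_2$. Indeed, if $\Phi(A)\notin Z$, then $f(A)$ is nondegenerate and misses $v$, so the continuum $A$ misses $V$ and lies in one of the last two sets of \eqref{eq:pieces}. Conversely, $f$ is injective on $(D\setminus\{v\})\times\{i\}$ and misses $v$ there. Let $u(A)=(f(A),i)$, the point $f(A)$ of the $i$-th copy of $H$, if $A\in\mathcal O_i$, and let $u(A)=\Phi(A)\in Z\subset2H$ otherwise. Then $qu=\Phi$.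

\emph{Continuity.} On the open set $\mathcal O_i$, $u$ is $\Phi$ followed by the inclusion of the $i$-th copy. Let $\Phi(A)\in Z$ and $A_n\to A$ in $H'$. A cluster point $y$ of $u(A_n)$ satisfies $q(y)=\lim\Phi(A_n)=\Phi(A)\in Z$, so $y=u(A)$. As $2H$ is compact, $u(A_n)\to u(A)$.

\emph{Fibers of $u$.} The points of $2H$ are of three kinds. In each case the fiber is nonempty and contractible.

(1) $(B,i)$ with $B$ nondegenerate and $v\notin B$. The fiber is the single point $B\times\{i\}$.

(2) $B$ nondegenerate with $v\in B$. The fiber consists of the continua $A$ with $f(A)=B$. Such an $A$ meets $V$ and meets $(D\setminus\{v\})\times\{1,2\}$, so $b\in A$ by \eqref{eq:pieces}. Since $D'$ is hereditarily unicoherent, $A_0=A\cap V$ and $A_i\times\{i\}=A\cap(D\times\{i\})$ are continua containing $b$, and $B=f(A)=A_1\cup A_2$. Conversely, every triple in the compact space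
\[
\mathcal T=\mathcal C(b,V)\times\{(A_1,A_2)\in\mathcal C(v,B)^2:A_1\cup A_2=B\}
\]
gives a nondegenerate continuum $A_0\cup A_1\times\{1\}\cup A_2\times\{2\}$ with image $B$. This correspondence is a continuous bijection of $\mathcal T$ onto the fiber, hence a homeomorphism. Let $\sigma$ be an order arc from $\{b\}$ to $V$ and $\tau$ an order arc from $\{v\}$ to $B$. The homotopy
\begin{equation}\label{eq:contract}
(A_0,A_1,A_2)\longmapsto\bigl(A_0\cup\sigma(t),\ A_1\cup\tau(t),\ A_2\cup\tau(t)\bigr),\qquad t\in I,
\end{equation}
stays in $\mathcal T$, starts at the identity, and ends at the constant $(V,B,B)$.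

(3) $F$. The fiber consists of $F$ and the nondegenerate $A$ with $f(A)$ a point. Over points other than $v$ the fibers of $f$ have two elements and contain no nondegenerate continuum, so $A\subset V$. The fiber is the image of the continuous injection $\operatorname{HS}(V)\to H'$ induced by $V\subset D'$, and $\operatorname{HS}(V)\cong Q$ by Lemma~\ref{lem:HSQ}.

So $u$ is CE.

\emph{The restriction to $Z'$.} If $v\in A$ then $v\in f(A)$, so $u(Z')\subset Z$. Over a nondegenerate $B\ni v$, the fiber of $u|_{Z'}$ is the set of triples in $\mathcal T$ with $v\in A_0$. It contains $(V,B,B)$, and the homotopy \eqref{eq:contract} preserves it, because it only enlarges $A_0$. Over $F$ the fiber is the image of $\mathcal C(v,V)$, which is homeomorphic to $Q$ by Lemma~\ref{lem:CvQ}. So $u(Z')=Z$ and $u|_{Z'}$ is CE.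
\end{proof}

\section{Admissible systems have the same limit}\label{sec:approx}

We want homeomorphisms $h_k:H_k\to E_k$ that nearly commute with the bonding maps. Given $h$ at one level, consider the diagram
\[
\begin{array}{ccccc}
H' & \stackrel{u}{\longrightarrow} & 2H & \stackrel{q_H}{\longrightarrow} & H\\[2pt]
\downarrow{\scriptstyle h'} & & \downarrow{\scriptstyle 2h} & & \downarrow{\scriptstyle h}\\[2pt]
E' & \stackrel{w}{\longrightarrow} & 2E & \stackrel{q_E}{\longrightarrow} & E
\end{array}
\]
The map $2h$ exists only if $h$ is a homeomorphism of pairs. Replacing $u,w$ by nearby homeomorphisms $\bar u,\bar w$ gives the candidate $\bar w^{-1}(2h)\bar u$ for $h'$. It makes the diagram nearly commute, but it need not send $Z'$ to $W'$, and then the induction stops. The conditions on $u|_{Z'}$ and $w|_{W'}$ supply a homeomorphism $\tau:Z'\to W'$ that is nearly compatible with the candidate, and the controlled half of (Q2) turns the candidate into an extension of $\tau$.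

\begin{lemma}\label{lem:step}
Let $\Phi=q_Hu:H'\to H$ and $\Psi=q_Ew:E'\to E$ be admissible for standard pairs $(H',Z')$, $(H,Z)$, $(E',W')$, $(E,W)$. Let $h:(H,Z)\to(E,W)$ be a homeomorphism of pairs and $\varepsilon>0$. There is a homeomorphism of pairs $h':(H',Z')\to(E',W')$ such that $\Psi h'$ and $h\Phi$ are $\varepsilon$-close.
\end{lemma}

\begin{proof}
Let $2h:2H\to2E$ act as $h$ on each copy, so that $q_E(2h)=hq_H$ and $2h$ maps $Z$ onto $W$. Give $Z$ and $W$ the metrics of $2H$ and $2E$. Choose, in this order: $\eta>0$ with $\omega_{q_E}(\eta)\le\varepsilon/3$; $\zeta>0$ as in (Q2) for $\eta$ and the Hilbert cube $2E$; and $\delta>0$ with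
\[
2\omega_{2h}(\delta)+2\delta\le\zeta,\qquad \omega_{q_E}(\delta)\le\varepsilon/3,\qquad \omega_{hq_H}(\delta)\le\varepsilon/3 .
\]
By (Q3) there are homeomorphisms $\bar u:H'\to2H$, $\bar w:E'\to2E$, $\bar u_0:Z'\to Z$, $\bar w_0:W'\to W$ that are $\delta$-close to $u$, $w$, $u|_{Z'}$, $w|_{W'}$ respectively. Put $\tau=\bar w_0^{-1}(2h)\bar u_0:Z'\to W'$, a homeomorphism, and consider the embeddings $a=(2h)\bar u|_{Z'}$ and $a'=\bar w\tau$ of $Z'$ in $2E$. Their images are the images of the Z-sets $Z'\subset H'$ and $W'\subset E'$ under the homeomorphisms $(2h)\bar u$ and $\bar w$, so they are Z-sets of $2E$. Moreover,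
\[
a=(2h)\bar u|_{Z'}\ \approx\ (2h)u|_{Z'}\ \approx\ (2h)\bar u_0=\bar w_0\tau\ \approx\ w\tau\ \approx\ \bar w\tau=a',
\]
with errors at most $\omega_{2h}(\delta)$, $\omega_{2h}(\delta)$, $\delta$, $\delta$. So $a$ and $a'$ are $\zeta$-close, and there is a homeomorphism $\gamma$ of $2E$, $\eta$-close to the identity, with $\gamma a=a'$. Let $h'=\bar w^{-1}\gamma(2h)\bar u$. On $Z'$ it equals $\bar w^{-1}\gamma a=\bar w^{-1}a'=\tau$, so $h'(Z')=W'$. Finally,
\[
\Psi h'=q_Ewh'\ \approx\ q_E\bar wh'=q_E\gamma(2h)\bar u\ \approx\ q_E(2h)\bar u=hq_H\bar u\ \approx\ hq_Hu=h\Phi,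
\]
with errors at most $\omega_{q_E}(\delta)$, $\omega_{q_E}(\eta)$, $\omega_{hq_H}(\delta)$, each at most $\varepsilon/3$.
\end{proof}

An approximately commuting ladder gives maps between the limits in both directions, provided each error is small compared with everything chosen before it. For the two maps to be mutually inverse, the error must stay small also under the compositions that pass from one system to the other and back; this dictates the list \eqref{eq:list}.

\begin{lemma}\label{lem:limit}
Let $(H_k,Z_k)$, $(E_k,W_k)$, $k\ge1$, be standard pairs and let $\Phi_k:H_{k+1}\to H_k$, $\Psi_k:E_{k+1}\to E_k$ be admissible. There is a homeomorphism $\varprojlim(H_k,\Phi_k)\to\varprojlim(E_k,\Psi_k)$, and it carries $\varprojlim Z_k$ onto $\varprojlim W_k$.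
\end{lemma}

\begin{proof}
For $j\le k$ let $\Phi_{j,k}:H_k\to H_j$ and $\Psi_{j,k}:E_k\to E_j$ be the compositions of bonding maps, with $\Phi_{k,k}$ and $\Psi_{k,k}$ the identities. Let $h_1:(H_1,Z_1)\to(E_1,W_1)$ be a homeomorphism of pairs. Given $h_1,\dots,h_k$, choose $\varepsilon_k>0$ such that each of the finitely many maps
\begin{equation}\label{eq:list}
\Phi_{j,i}\,h_i^{-1}\,\Psi_{i,k},\qquad \Psi_{j,i}\,h_i\,\Phi_{i,k}\,h_k^{-1}\qquad(j\le i\le k)
\end{equation}
on $E_k$ sends $\varepsilon_k$-close points to $2^{-k}$-close points. For $i=k$ these maps are $\Phi_{j,k}h_k^{-1}$ and $\Psi_{j,k}$. By Lemma~\ref{lem:step} choose a homeomorphism of pairs $h_{k+1}$ such that $\Psi_kh_{k+1}$ and $h_k\Phi_k$ are $\varepsilon_k$-close. Let $x\in\varprojlim H_k$ and $y\in\varprojlim E_k$. Evaluating at $x_{k+1}$ and at $h_{k+1}^{-1}(y_{k+1})$, we find that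
\begin{equation}\label{eq:close}
\begin{array}{l}
\Psi_kh_{k+1}(x_{k+1})\ \text{ and }\ h_k(x_k)\ \text{ are $\varepsilon_k$-close},\\[2pt]
h_k\Phi_kh_{k+1}^{-1}(y_{k+1})\ \text{ and }\ y_k\ \text{ are $\varepsilon_k$-close}.
\end{array}
\end{equation}

\emph{The maps $\alpha$ and $\beta$.} For $k\ge j$ put $\alpha_j^k(x)=\Psi_{j,k}h_k(x_k)$ and $\beta_j^k(y)=\Phi_{j,k}h_k^{-1}(y_k)$. The points $\alpha_j^{k+1}(x),\alpha_j^k(x)$ are the images under $\Psi_{j,k}$ of the first pair in \eqref{eq:close}, and $\beta_j^{k+1}(y),\beta_j^k(y)$ are the images under $\Phi_{j,k}h_k^{-1}$ of the second pair. In both cases they are $2^{-k}$-close. So $\alpha_j^k\to\alpha_j$ and $\beta_j^k\to\beta_j$ uniformly as $k\to\infty$, with errors at most $2^{1-k}$. From $\Psi_j\alpha_{j+1}^k=\alpha_j^k$ and $\Phi_j\beta_{j+1}^k=\beta_j^k$ we get maps $\alpha=(\alpha_j):\varprojlim H_k\to\varprojlim E_k$ and $\beta=(\beta_j)$ in the opposite direction.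

\emph{$\beta\alpha=\mathrm{id}$.} Fix $j\le k$. The point $\beta_j(\alpha(x))$ is $2^{1-k}$-close to $\beta_j^k(\alpha(x))=\Phi_{j,k}h_k^{-1}\alpha_k(x)$. For $i\ge k$, the points $\Phi_{j,k}h_k^{-1}\alpha_k^{i+1}(x)$ and $\Phi_{j,k}h_k^{-1}\alpha_k^i(x)$ are the images under $\Phi_{j,k}h_k^{-1}\Psi_{k,i}$ of the first pair in \eqref{eq:close} at level $i$, so they are $2^{-i}$-close. Summing over $i\ge k$, the point $\Phi_{j,k}h_k^{-1}\alpha_k(x)$ is $2^{1-k}$-close to $\Phi_{j,k}h_k^{-1}\alpha_k^k(x)=\Phi_{j,k}(x_k)=x_j$. Letting $k\to\infty$ gives $\beta_j(\alpha(x))=x_j$.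

\emph{$\alpha\beta=\mathrm{id}$.} The point $\alpha_j(\beta(y))$ is $2^{1-k}$-close to $\Psi_{j,k}h_k\beta_k(y)$. For $i\ge k$, the points $\Psi_{j,k}h_k\beta_k^{i+1}(y)$ and $\Psi_{j,k}h_k\beta_k^i(y)$ are the images under $\Psi_{j,k}h_k\Phi_{k,i}h_i^{-1}$ of the second pair in \eqref{eq:close} at level $i$, so they are $2^{-i}$-close. Hence $\Psi_{j,k}h_k\beta_k(y)$ is $2^{1-k}$-close to $\Psi_{j,k}h_k\beta_k^k(y)=\Psi_{j,k}(y_k)=y_j$, and $\alpha_j(\beta(y))=y_j$.

\emph{The subspaces.} If all $x_k\in Z_k$, then $\alpha_j^k(x)\in\Psi_{j,k}(W_k)=W_j$, and $W_j$ is closed, so $\alpha_j(x)\in W_j$. If all $y_k\in W_k$, then $\beta_j^k(y)\in\Phi_{j,k}(Z_k)=Z_j$, so $\beta_j(y)\in Z_j$.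
\end{proof}

\section{The hyperspace suspension of $X$}\label{sec:main}

\begin{proposition}\label{prop:HSX}
Let $V$ be a nondegenerate dendrite without free arcs, $v$ an end point of $V$, $b\in V\setminus\{v\}$, and $X=X(V,v,b)$. Then $\operatorname{HS}(X)\cong T\times Q$.
\end{proposition}

\begin{proof}
The maps $\operatorname{HS}(\pi_k)$ define a map $\Pi:\operatorname{HS}(X)\to\varprojlim(H_k,\Phi_k)$ with $\Pi(F)=(F,F,\dots)$.

\emph{$\Pi$ is injective.} Two distinct threads differ in all large coordinates, so a nondegenerate $A$ has $\pi_k(A)$ nondegenerate for all large $k$, and $\Pi(A)\ne\Pi(F)$. If $A\ne A'$ are nondegenerate, then $\pi_k(A)\ne\pi_k(A')$ for some $k$ by \eqref{eq:closed}, hence for all larger $k$, because $\pi_k(A)=f_k(\pi_{k+1}(A))$. For large $k$ these are two different nondegenerate continua, so $\Pi(A)\ne\Pi(A')$.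

\emph{$\Pi$ is surjective.} Let $(z_k)$ be a thread with $z_{k_0}\ne F$. Since $\Phi_k(F)=F$, for $k\ge k_0$ the point $z_k$ is a nondegenerate continuum $A_k$, and $f_k(A_{k+1})=A_k$. Then $A=\varprojlim_{k\ge k_0}A_k$ is a subcontinuum of $X$ with $\pi_k(A)=A_k$ for $k\ge k_0$. The threads $\Pi(A)$ and $(z_k)$ have a common tail, so they are equal.

By compactness $\Pi$ is a homeomorphism. Propositions \ref{prop:model} and \ref{prop:hyper} and Lemma~\ref{lem:limit} give
\[
\operatorname{HS}(X)\cong\varprojlim(H_k,\Phi_k)\cong\varprojlim(T_k\times Q,\,g_k\times\mathrm{id}_Q)=T\times Q.\qedhere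
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $V$ be a nondegenerate dendrite without free arcs, $v$ an end point, and $b\ne v$. By Proposition~\ref{prop:dendroid}, $X=X(V,v,b)$ is a dendroid and not an arc. By Propositions \ref{prop:HSX} and \ref{prop:orbits}, $\operatorname{HS}(X)$ has exactly two orbits.
\end{proof}

\begin{remark}
The orbits can be read off in $X$. For a nondegenerate $A$, we have $\Pi(A)\in\varprojlim Z_k$ if and only if $v\in\pi_k(A)$ for all large $k$, hence for all $k$, and by \eqref{eq:closed} this means $p\in A$. By Lemma~\ref{lem:limit}, $\varprojlim Z_k$ corresponds to $\varprojlim W_k=\{p\}\times Q$. So the cik orbit consists of $F$ and the nondegenerate continua containing $p$, and $N$ consists of the nondegenerate continua missing $p$. The continua $A_k$ of Remark~\ref{rem:nostem} exhibit $X\in\overline N$.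
\end{remark}

\section{Continuum many smooth examples}\label{sec:many}

Proposition~\ref{prop:HSX} says that $\operatorname{HS}(X)$ forgets $V$. To prove Theorem~\ref{thm:many} we need an invariant of $X$ that remembers enough of $V$. The \emph{order} of a point $y$ in a space $Y$ is the supremum of the numbers $n$ for which there are $n$ arcs with end point $y$ that pairwise meet only in $y$. It is a topological invariant, and it can be computed in any open neighborhood of $y$, since the arcs can be shortened. In a dendrite $D$ it is the number of components of $D\setminus\{y\}$: each component contains $[y,z]\setminus\{y\}$ for each of its points $z$, and two arcs meeting only in $y$ cannot enter the same component, which is arcwise connected, without violating the uniqueness of arcs. An end point has order $1$, because two arcs meeting only in it would leave a small neighborhood through two different boundary points.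

\begin{proof}[Proof of Theorem~\ref{thm:many}]
\emph{Smoothness.} Let $X=X(V,v,b)$. The map $A\mapsto(\pi_k(A))_k$ from $\mathcal C(X)$ to $\prod_k\mathcal C(D_k)$ is continuous, and it is injective by \eqref{eq:closed}, so it is an embedding. By Proposition~\ref{prop:dendroid} the coordinates of $x\mapsto[p,x]$ are the maps $x\mapsto[v,x_k]$, which are continuous by Lemma~\ref{lem:lip}(ii). So $X$ is smooth.

\emph{The examples.} Let $\{3\}\subset M\subset\{3,4,5,\dots\}$; there are $2^{\aleph_0}$ such sets. By Charatonik and Dilks \cite{CharatonikDilks} there is a dendrite $V_M$ whose ramification points have orders in $M$, with the points of each order $m\in M$ dense in every arc. It has no free arc, since the interior of a free arc contains no ramification point. Let $v\ne b$ be end points of $V_M$ and $X_M=X(V_M,v,b)$. By Propositions \ref{prop:dendroid}, \ref{prop:HSX} and \ref{prop:orbits}, $X_M$ is a dendroid, not an arc, and $\operatorname{HS}(X_M)$ is homeomorphic to the $\frac12$-homogeneous space $T\times Q$. It remains to recover $M$ from $X_M$.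

\emph{Orders in $D_k$.} We claim that the set of orders $\ge3$ of points of $D_k\setminus\{v\}$ is $M$. For $D_1=V_M$ this holds, and it holds for $V_M\setminus\{v,b\}$ as well, because $v$ and $b$ have order $1$. In $D_{k+1}$, a point other than $b$ lies in one of the open sets \eqref{eq:pieces}, so its order is its order in $V_M$ or in $D_k$. An arc with end point $b$, minus $b$, lies in one of the three sets \eqref{eq:pieces}. Since $b$ has order $1$ in $V_M$ and $v$ has order $1$ in $D_k$, the point $b$ has order $1+1+1=3$ in $D_{k+1}$. This is why we require $3\in M$ and take $b$ to be an end point. The claim follows by induction.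

\emph{Orders in $X_M$.} Let $x=e_k(y,c)\in L_k$. Arcs in the open set $L_k$ with end point $x$ lie in the slice of $x$, so $x$ has the same order in $X_M$ as $y$ has in $D_k$. Let $m\in\{3,4,\dots\}\cup\{\infty\}$. If $m\in M$, pick $y\in V_M\setminus\{v\}$ of order $m$; all points $e_1(y,c)$, $c\in C_1$, have order $m$. If two points of $X_M$ have order $m$, one of them is not $p$ and lies in some $L_k$, so $m\in M$. Thus $M$ is the set of orders $\ge3$ attained by at least two points of $X_M$, and $X_M\not\cong X_{M'}$ for $M\ne M'$.
\end{proof}

\begin{thebibliography}{9}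

\bibitem{ChapmanFM} Chapman, Fund. Math. 76 (1972).

\bibitem{ChapmanCBMS} Chapman, \emph{Lectures on Hilbert Cube Manifolds}, CBMS 28.

\bibitem{CharatonikDilks} Charatonik and Dilks, Topology Appl. 55 (1994).

\bibitem{CurtisSchori} Curtis and Schori, Fund. Math. 101 (1978).

\bibitem{vanMill} van Mill, \emph{Infinite-Dimensional Topology}.

\bibitem{Torunczyk} Toru\'nczyk, Fund. Math. 106 (1980).

\bibitem{question} Question (7.6) in \texttt{https://www.impan.pl/shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/87319}.

\end{thebibliography}
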